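\title{Burnside rings do not determine tables of marks}

\begin{abstract}
Finite groups with isomorphic tables of marks have isomorphic Burnside rings. We show that the converse fails. For every $n$ there are $n$ finite groups with pairwise isomorphic Burnside rings and pairwise non-isomorphic tables of marks. The groups are supersolvable and metabelian, their Sylow subgroups are elementary abelian, and the smallest pair that we construct has order $11^2\cdot31\cdot41\cdot61\cdot5^3$. The ring isomorphisms preserve the orders of subgroups and of their normalizers. For groups of squarefree order the converse holds.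
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a finite group and let $\mathfrak C(G)$ be the set of conjugacy classes of subgroups of $G$, listed so that the orders of the subgroups do not decrease. For a finite $G$-set $X$ and a subgroup $H\le G$, the \emph{mark} of $H$ on $X$ is the number $\#X^H$ of points of $X$ fixed by $H$; it depends only on the conjugacy class of $H$. The \emph{table of marks} of $G$ is the square matrix, with rows and columns indexed by $\mathfrak C(G)$, whose $(H,K)$-entry is $\#(G/K)^H$. The \emph{Burnside ring} $B(G)$ is the additive subgroup of $\mathbb Z^{\mathfrak C(G)}$ spanned by the columns of this matrix. Every finite $G$-set is a disjoint union of sets $G/K$, and marks add under disjoint unions and multiply under Cartesian products. So the vector of marks of every finite $G$-set lies in $B(G)$, and $B(G)$ is a subring of $\mathbb Z^{\mathfrak C(G)}$. We write $G/K$ also for the column of $K$, and $x(H)$ for the coordinate of $x\in\mathbb Z^{\mathfrak C(G)}$ at the class of $H$.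

Let $Q$ be a second finite group. A bijection $\psi\colon\mathfrak C(G)\to\mathfrak C(Q)$ is an \emph{isomorphism of tables of marks} if $\#(Q/K')^{H'}=\#(G/K)^H$ for all $H,K\le G$, where $H'$ and $K'$ represent the images of the classes of $H$ and $K$. It is known that groups with isomorphic tables of marks have isomorphic composition factors and isomorphic Burnside rings. The second fact is immediate, because $x\mapsto x\circ\psi$ sends the column $Q/K'$ to the column $G/K$. This paper answers the converse question, posed in \cite{problem}.

\medskip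
\noindent\textbf{Question.} \emph{If $B(G)$ and $B(Q)$ are isomorphic as rings, must $G$ and $Q$ have isomorphic tables of marks?}
\medskip

The table of marks is the ring $B(G)$ together with a basis, and the question asks whether the ring can forget the basis. It does not forget the coordinates: every ring isomorphism $B(Q)\to B(G)$ has the form $x\mapsto x\circ\Phi$ for a bijection $\Phi\colon\mathfrak C(G)\to\mathfrak C(Q)$ (Lemma~\ref{lem:ghost}), and we say that it is \emph{induced} by $\Phi$. Both kinds of isomorphism are therefore bijections of classes. One kind carries columns to columns, the other only carries their span to their span.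

A given ring isomorphism need not be of the first kind. For $G$ of prime order $p$ the columns are $(p,0)$ and $(1,1)$, so $B(G)=\{x: x(1)\equiv x(G) \pmod p\}$, and the exchange of the two coordinates is a ring automorphism that sends the column $(p,0)$ to $(0,p)$. The question, however, only asks for \emph{some} isomorphism of tables, and the ring retains a good deal: the number of classes, the index of $B(G)$ in $\mathbb Z^{\mathfrak C(G)}$, and for each prime $r$ the pairs of classes whose marks always agree modulo $r$. For groups of squarefree order these data determine the table (Theorem~\ref{thm:squarefree}), which suggests the answer yes. The answer is no.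

\medskip
\noindent\textbf{The groups $G_t$.} Let $\ell$ be an odd prime and let $p,s_1,s_2,s_3$ be distinct primes congruent to $1$ modulo $\ell$; they exist by Dirichlet's theorem. For $r\in\{p,s_1,s_2,s_3\}$ fix $\zeta_r\in\mathbb F_r^*$ of order $\ell$. Consider the additive groups
\[
A=\mathbb F_\ell^3,\qquad N=\mathbb F_p^2,\qquad Z_i=\mathbb F_{s_i}\ (i=1,2,3),\qquad V=N\times Z_1\times Z_2\times Z_3 .
\]
For $t\in\mathbb F_\ell^*$ let $G_t=V\rtimes A$, where $a=(a_1,a_2,a_3)$ acts on $N$ by $(y_1,y_2)\mapsto(\zeta_p^{a_1}y_1,\zeta_p^{ta_2}y_2)$ and on $Z_1,Z_2,Z_3$ by multiplication by $\zeta_{s_1}^{a_3}$, $\zeta_{s_2}^{a_1+a_3}$, $\zeta_{s_3}^{a_2+a_3}$, respectively. All data except $t$ are fixed when we compare two such groups. The group $G_t$ is metabelian; it is supersolvable, since $V$ is a product of $A$-invariant groups of prime order; and its Sylow subgroups $A,N,Z_1,Z_2,Z_3$ are elementary abelian.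

\begin{theorem}\label{thm:main}
Let $\ell\ge5$ and let $t\ne u$ be elements of $\mathbb F_\ell\setminus\{0,1\}$. Then $B(G_t)\cong B(G_u)$, but the tables of marks of $G_t$ and $G_u$ are not isomorphic. The ring isomorphism can be induced by a bijection $\mathfrak C(G_t)\to\mathfrak C(G_u)$ that preserves $|H|$ and the order of the normalizer of $H$ for every class, and it then matches the regular sets $G_t/1$ and $G_u/1$.
\end{theorem}

For example, take $\ell=5$, $p=11$, $\{s_1,s_2,s_3\}=\{31,41,61\}$, $t=2$, $u=3$. The order is $11^2\cdot31\cdot41\cdot61\cdot5^3=1\,172\,656\,375$, the smallest that occurs in Theorem~\ref{thm:main}: these are the four smallest primes congruent to $1$ modulo $5$, and for $\ell\ge7$ the four primes are congruent to $1$ modulo $2\ell$, so the order is at least $7^3\cdot15^2\cdot29\cdot43\cdot57>5\cdot10^9$.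

\begin{theorem}\label{thm:family}
Let $\ell\ge3$ and $t,u\in\mathbb F_\ell^*$. The tables of marks of $G_t$ and $G_u$ are isomorphic if and only if $t=u$, while $B(G_t)\cong B(G_u)$ if and only if $t=u$ or $t,u\ne1$. Hence for every $n$ there are $n$ finite groups with pairwise isomorphic Burnside rings and pairwise non-isomorphic tables of marks.
\end{theorem}

\begin{theorem}\label{thm:squarefree}
If $|G|$ is squarefree and $B(G)\cong B(Q)$, then $|Q|=|G|$, and $G$ and $Q$ have isomorphic tables of marks.
\end{theorem}

The source of the difference is this. The table of marks records every inclusion between subgroups up to conjugacy. The ring $B(G)$ is cut out of $\mathbb Z^{\mathfrak C(G)}$ by congruences, each of which relates a subgroup $H$ only to subgroups in which $H$ is normal (Section~\ref{sec:cong}). Section~\ref{sec:coprime} shows the effect on a group of order $12$. Sections \ref{sec:Gt}--\ref{sec:one} prove Theorems \ref{thm:main} and~\ref{thm:family}, and Section~\ref{sec:squarefree} proves Theorem~\ref{thm:squarefree}.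

\section{The Burnside ring as a system of congruences}\label{sec:cong}

Put $W(H)=N_G(H)/H$, and call $H$ \emph{subconjugate} to $K$ if $H$ is conjugate to a subgroup of $K$. A coset $gK$ is fixed by $H$ if and only if $g^{-1}Hg\le K$, so
\begin{equation}\label{eq:mark}
\#(G/K)^H=\frac{|\{g\in G: g^{-1}Hg\le K\}|}{|K|}.
\end{equation}
Hence $\#(G/K)^H\ne0$ if and only if $H$ is subconjugate to $K$; moreover $\#(G/K)^1=|G:K|$ and $\#(G/K)^K=|W(K)|$. The table of marks is therefore triangular with diagonal entries $|W(H)|$, and $B(G)$ has index $\prod_{H}|W(H)|$ in $\mathbb Z^{\mathfrak C(G)}$, the product being over $\mathfrak C(G)$.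

To compare two Burnside rings we need a description of $B(G)$ that does not mention the columns. We work one prime at a time. For a prime $r$, let $\mathbb Z_{(r)}$ be the ring of rational numbers with denominator prime to $r$, and let $B(G)_{(r)}=\mathbb Z_{(r)}B(G)\subseteq\mathbb Z_{(r)}^{\mathfrak C(G)}$.

\begin{lemma}\label{lem:cong}
Let $r$ be a prime, and for each class $H$ let $P_H$ be a Sylow $r$-subgroup of $W(H)$. For $w\in W(H)$ let $\langle w\rangle H$ be the preimage of $\langle w\rangle$ in $N_G(H)$. A vector $x\in\mathbb Z_{(r)}^{\mathfrak C(G)}$ lies in $B(G)_{(r)}$ if and only if, for every $H$,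
\begin{equation}\label{eq:cong}
\sum_{w\in P_H}x(\langle w\rangle H)\equiv0\pmod{|P_H|}.
\end{equation}
Moreover $B(G)=\mathbb Z^{\mathfrak C(G)}\cap\bigcap_rB(G)_{(r)}$.
\end{lemma}

\begin{proof}
Let $X$ be a finite $G$-set. The group $P_H$ acts on $X^H$, and $w$ fixes exactly the points of $X^{\langle w\rangle H}$. By the orbit-counting lemma, $\sum_{w\in P_H}\#X^{\langle w\rangle H}$ is $|P_H|$ times the number of orbits of $P_H$ on $X^H$. So $B(G)_{(r)}$ lies in the kernel of the map
\[
\mathbb Z_{(r)}^{\mathfrak C(G)}\longrightarrow\prod_H\mathbb Z/|P_H|\mathbb Z,\qquad x\longmapsto\Bigl(\sum_{w\in P_H}x(\langle w\rangle H)\Bigr)_H .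
\]
The $H$-component contains $x(H)$ with coefficient $1$, from $w=1$, and otherwise only coordinates $x(K)$ with $|K|>|H|$. Given any target, we can choose the $x(H)$ in order of decreasing $|H|$ to reach it. So the map is onto and its kernel has index $\prod_H|P_H|$. This is the $r$-part of $\prod_H|W(H)|$, which is the index of $B(G)_{(r)}$. Hence the kernel equals $B(G)_{(r)}$.

If $x\in\mathbb Z^{\mathfrak C(G)}$ lies in every $B(G)_{(r)}$, then for each prime $r$ its class in $\mathbb Z^{\mathfrak C(G)}/B(G)$ is killed by an integer prime to $r$. The order of the class is then prime to every $r$, so the class is $0$.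
\end{proof}

We call \eqref{eq:cong} \emph{the congruence at $(r,H)$} and $|P_H|$ its \emph{modulus}. The moduli at $(r,H)$, for all $r$, multiply to $|W(H)|$. If $|P_H|=r$, all $w\neq 1$ give the same subgroup $H^+$, and the congruence $x(H)+(r-1)x(H^+)\equiv0$ reads $x(H)\equiv x(H^+)\pmod r$.

For a prime $r$ define an equivalence relation on $\mathfrak C(G)$ by
\[
H\sim_rK\iff x(H)\equiv x(K)\pmod r\ \text{ for all }x\in B(G).
\]
The relation is unchanged if $B(G)$ is replaced by $B(G)_{(r)}$, since every element of $B(G)_{(r)}$ is an element of $B(G)$ divided by an integer prime to $r$. We call $H$ \emph{$r$-linked} if its $\sim_r$-class has more than one element.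

\begin{lemma}\label{lem:ghost}
For every ring isomorphism $\varphi\colon B(Q)\to B(G)$ there is a bijection $\Phi\colon\mathfrak C(G)\to\mathfrak C(Q)$ with $\varphi(x)=x\circ\Phi$ for all $x\in B(Q)$. For every prime $r$ we have $H\sim_rK$ if and only if $\Phi(H)\sim_r\Phi(K)$.
\end{lemma}

\begin{proof}
Since $B(G)$ has finite index, $\mathbb Q\otimes B(G)=\mathbb Q^{\mathfrak C(G)}$. A unital ring homomorphism $B(G)\to\mathbb Z$ extends to a $\mathbb Q$-algebra homomorphism $\mathbb Q^{\mathfrak C(G)}\to\mathbb Q$. The standard basis vectors are orthogonal idempotents with sum $1$, so exactly one of them goes to $1$ and the others go to $0$. Thus the homomorphisms $B(G)\to\mathbb Z$ are the maps $x\mapsto x(H)$, and these are pairwise distinct because $B(G)$ spans $\mathbb Q^{\mathfrak C(G)}$. The same holds for $Q$. For each $H$ the homomorphism $x\mapsto\varphi(x)(H)$ is therefore $x\mapsto x(\Phi(H))$ for a unique class $\Phi(H)$, and $\varphi^{-1}$ yields the inverse of $\Phi$. The last claim holds because $x\circ\Phi$ runs through $B(G)$ as $x$ runs through $B(Q)$.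
\end{proof}

\section{Coprime extensions and a group of order 12}\label{sec:coprime}

For an abelian $\ell$-group acting on an abelian group of order prime to $\ell$, the classes of subgroups and the congruences can be written down completely. In this section $\ell$ is any prime, $A$ is a finite abelian $\ell$-group acting on a finite abelian group $V$ of order prime to $\ell$, and $G=V\rtimes A$. We write $V$ additively, with action $(a,v)\mapsto a\cdot v$, and we write $0$ for the trivial subgroups of $V$ and of $A$. For $U\le V$ let $A_U$ be the stabilizer of $U$ in $A$. For $E\le A_U$ let $[U,E]$ be the class of the subgroup $UE$, and let $C_{V/U}(E)$ be the group of $E$-fixed points in $V/U$.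

\begin{lemma}\label{lem:coprime}
\begin{enumerate}
\item[(a)] Every class of subgroups of $G$ has the form $[U,E]$ with $U\le V$ and $E\le A_U$.
\item[(b)] $[U,E]$ is subconjugate to $[U',E']$ if and only if $E\le E'$ and $a\cdot U\le U'$ for some $a\in A$. In particular $[U,E]=[U',E']$ if and only if $E=E'$ and $U'$ lies in the $A$-orbit of $U$.
\item[(c)] The congruence at $(\ell,UE)$ can be taken to be
\[
\sum_{aE\in A_U/E}x[U,\langle E,a\rangle]\equiv0\pmod{|A_U:E|}.
\]
\item[(d)] For a prime $r\ne\ell$, let $V_r$ and $U_r$ be the Sylow $r$-subgroups of $V$ and $U$. The congruence at $(r,UE)$ is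
\[
\sum_{w\in C_{V_r/U_r}(E)}x[U+\langle w\rangle,E]\equiv0\pmod{|C_{V_r/U_r}(E)|},
\]
where $U+\langle w\rangle$ is generated by $U$ and a representative of $w$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $H\le G$ and let $E$ be a Sylow $\ell$-subgroup of $H$. Since $A$ is a Sylow $\ell$-subgroup of $G$, we may assume after conjugation that $E\le A$. Put $U=H\cap V$. It is normal in $H$, so $E\le A_U$; and $H/U$ embeds in $G/V\cong A$, so $|H|=|U||E|$ and $H=UE$.

(b) The subgroup $UE$ meets $V$ in $U$ and has image $E$ in $G/V\cong A$. Conjugation by $g=va$ acts on $V$ as $a$, because $V$ is abelian, and trivially on $G/V$, because $A$ is abelian. So $g(UE)g^{-1}\le U'E'$ forces $a\cdot U\le U'$ and $E\le E'$. Conversely $a(UE)a^{-1}=(a\cdot U)E$. The second statement follows by comparing orders.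

(c), (d) Let $H=UE$. If $va$ normalizes $H$, it normalizes $U=H\cap V$, so $a\in A_U$. Conversely $A_U$ normalizes $U$ and centralizes $E$, so $A_U\le N_G(H)$. Hence $N_G(H)=V_HA_U$ with $V_H=N_G(H)\cap V$. An element $v\in V$ centralizes $U$, and $vev^{-1}=(v-e\cdot v)\,e$ for $e\in E$. So $v\in V_H$ if and only if $v-e\cdot v\in U$ for all $e\in E$, that is, $V_H/U=C_{V/U}(E)$. Thus $W(H)$ has the normal abelian subgroup $V_HH/H\cong C_{V/U}(E)$ of order prime to $\ell$, with complement $A_UH/H\cong A_U/E$. The complement is a Sylow $\ell$-subgroup, and for $r\ne\ell$ the Sylow $r$-subgroup is $C_{V_r/U_r}(E)$. The preimages of the cyclic subgroups are $U\langle E,a\rangle$ and $(U+\langle w\rangle)E$.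
\end{proof}

Call the classes $[U,E]$ with $U$ in a fixed $A$-orbit a \emph{layer}. The $\ell$-congruences stay inside a layer. The other congruences join different layers, but only at those $E$ that fix a nonzero vector of $V/U$. Subconjugacy, by contrast, joins $[0,E]$ to $[U,E]$ for every $E\le A_U$.

The layers with $A_U\cong C_\ell\times C_\ell$ will matter most. Let $L$ run over the $\ell+1$ subgroups of order $\ell$ of $A_U$, each of which has $\ell-1$ generators. Then (c) gives, for $E=L$ and for $E=0$,
\begin{equation}\label{eq:rank2}
x[U,L]\equiv x[U,A_U]\pmod\ell,\qquad x[U,0]+(\ell-1)\sum_Lx[U,L]\equiv0\pmod{\ell^2}.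
\end{equation}
This system is invariant under \emph{every} permutation of the subgroups $L$, whether or not it comes from an automorphism of $A_U$.

\begin{example}\label{ex:twelve}
Let $G=S_3\times C_2=V\rtimes A$, where $V$ has order $3$ and $A=\langle s,z\rangle\cong C_2\times C_2$, with $s$ a transposition and $z$ the generator of the factor $C_2$. Put $D=\langle z\rangle$, $L_1=\langle s\rangle$, $L_2=\langle sz\rangle$. There are ten classes $[U,E]$, with $U\in\{0,V\}$ and $E\in\{0,D,L_1,L_2,A\}$. The $2$-congruences are \eqref{eq:rank2} for each of the two layers: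
\begin{gather*}
x[U,D]\equiv x[U,L_1]\equiv x[U,L_2]\equiv x[U,A]\pmod2,\\
x[U,0]+x[U,D]+x[U,L_1]+x[U,L_2]\equiv0\pmod4 .
\end{gather*}
Only $E=0$ and $E=D$ fix a nonzero vector of $V$, so the $3$-congruences are
\[
x[0,0]\equiv x[V,0]\pmod3,\qquad x[0,D]\equiv x[V,D]\pmod3 .
\]
Let $\Phi$ exchange $[V,L_1]$ and $[V,L_2]$ and fix the other eight classes. It preserves the system, so it induces an automorphism of $B(G)$. It is not an automorphism of the table: the mark of $L_1$ is $2$ on $G/VL_1$ and $0$ on $G/VL_2$. Concretely, $G/VL_1$ has mark $2$ at $[0,0]$, $[0,L_1]$, $[V,0]$, $[V,L_1]$ and $0$ elsewhere, and $G/L_i$ has mark $6$ at $[0,0]$, mark $2$ at $[0,L_i]$ and $0$ elsewhere. So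
\[
(G/VL_1)\circ\Phi=G/VL_2+G/L_1-G/L_2 .
\]
The inclusion $L_1<VL_1$ has index $3$ but is not normal, and no congruence records it.
\end{example}

The example moves one layer against another. It is not yet a counterexample, since the identity is an isomorphism of tables. For a counterexample we need two groups whose classes can be matched only by such a move. This asks for three features: a layer of rank two, where \eqref{eq:rank2} allows arbitrary permutations; a layer $[0,E]$ that is rigid, so that an isomorphism of tables must fix each of its members; and a parameter, namely the position of the rank-two stabilizer inside $A$, which subconjugacy between the two layers reveals and the congruences do not.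

\section{Subgroups and congruences of $G_t$}\label{sec:Gt}

We return to $G_t$. Subgroups of $A=\mathbb F_\ell^3$ of order $\ell$ and $\ell^2$ are called lines and planes. Let $e_1,e_2,e_3$ be the standard basis of $A$, let $f=(1,1,-1)$, and put $N_1=\mathbb F_p\times0$, $N_2=0\times\mathbb F_p$. The kernels of the action of $A$ on $Z_1,Z_2,Z_3$, on $N_1,N_2$ and on $N$ are
\begin{gather*}
K_1=\{a_3=0\},\qquad K_2=\{a_1+a_3=0\},\qquad K_3=\{a_2+a_3=0\},\\
J_1=\{a_1=0\},\qquad J_2=\{a_2=0\},\qquad D=J_1\cap J_2=\langle e_3\rangle .
\end{gather*}
None of them depends on $t$; for $J_2$ this uses $t\ne0$. The parameter enters through the plane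
\[
\Gamma_t=\{a_1=ta_2\},
\]
the set of elements that act on $N$ as scalars. The $\ell+1$ planes containing $D$ are $J_1$, $J_2$ and the $\Gamma_t$ with $t\in\mathbb F_\ell^*$. We have
\begin{equation}\label{eq:frame}
K_1\cap K_2=\langle e_2\rangle\le J_1,\qquad K_1\cap K_3=\langle e_1\rangle\le J_2,\qquad K_2\cap K_3=\langle f\rangle\le\Gamma_1,
\end{equation}
and $D\not\le K_i$ for each $i$; see Figure~\ref{fig:plane}. The factor $N$ will supply the layers of rank two, with stabilizer $\Gamma_t$. The factors $Z_i$ label the planes $K_i$ by distinct primes, and these labels, together with $D$, will make the lattice of subgroups of $A$ rigid.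

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (-2.8,0) -- (6.8,0) node[right] {$K_1$};
\draw (-0.3,-0.6) -- (2.3,4.6) node[above right] {$K_2$};
\draw (6.6,-0.6) -- (1.4,4.6) node[above left] {$K_3$};
\draw[dashed] (0,0) -- (3,1.5) node[midway,below] {$J_1$};
\draw[dashed] (6,0) -- (3,1.5) node[midway,below] {$J_2$};
\draw[dashed] (2,4) -- (3,1.5) node[midway,right] {$\Gamma_1$};
\draw[very thick] (-2.8,-0.24) -- (5.5,2.25) node[right] {$\Gamma_t$};
\fill (3,1.5) circle (2.2pt) node[above right] {$D$};
\fill (-2,0) circle (2.2pt);
\fill (0.353,0.706) circle (2.2pt);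
\fill (4.154,1.846) circle (2.2pt);
\node[below right] at (0,0) {$\langle e_2\rangle$};
\node[above right] at (6,0) {$\langle e_1\rangle$};
\node[right] at (2.1,4) {$\langle f\rangle$};
\end{tikzpicture}
\caption{Schematic picture of the projective plane of $A=\mathbb F_\ell^3$: subgroups of order $\ell$ are drawn as points, subgroups of order $\ell^2$ as lines. The kernels $K_1,K_2,K_3$ form a triangle and the kernel $D$ lies on none of its sides. The lines $J_1$, $J_2$, $\Gamma_1$ join $D$ to the vertices. For $t\ne0,1$ the line $\Gamma_t$ passes through $D$ and meets the sides in three further distinct points.}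
\label{fig:plane}
\end{figure}

\subsection*{Classes of subgroups}
The subspaces $0,N_1,N_2,N$ of $N$ are $A$-invariant; we call them \emph{invariant}. The other $p-1$ subspaces are $\langle(1,y)\rangle$ with $y\ne0$, and $a$ maps $\langle(1,y)\rangle$ to $\langle(1,\zeta_p^{ta_2-a_1}y)\rangle$. Each has stabilizer $\Gamma_t$. Their orbits have size $\ell$ and correspond to the cosets of $\langle\zeta_p\rangle$ in $\mathbb F_p^*$, so as sets of subspaces the orbits do not depend on $t$. Fix representatives $M_1,\dots,M_m$, where $m=(p-1)/\ell\ge1$.

Since $V$ is the product of its Sylow subgroups and the $Z_i$ have prime order, every subgroup of $V$ is $M\times Z_I$ with $M\le N$, $I\subseteq\{1,2,3\}$ and $Z_I=\prod_{i\in I}Z_i$. Its stabilizer is that of $M$. Write $[M,I,E]$ for $[M\times Z_I,E]$. By Lemma~\ref{lem:coprime}(a),(b), the classes of subgroups of $G_t$ are, without repetition,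
\begin{equation}\label{eq:classes}
[M,I,E]\ \text{ with $M$ invariant, } E\le A;\qquad [M_j,I,E]\ \text{ with } 1\le j\le m,\ E\le\Gamma_t .
\end{equation}

\subsection*{The prime $\ell$}
For $M$ invariant the stabilizer is $A$, and Lemma~\ref{lem:coprime}(c) gives
\begin{equation}\label{eq:ell}
\sum_{aE\in A/E}x[M,I,\langle E,a\rangle]\equiv0\pmod{|A:E|}.
\end{equation}
For $M=M_j$ the stabilizer is $\Gamma_t\cong C_\ell\times C_\ell$, and by \eqref{eq:rank2}, with $L$ running over the lines in $\Gamma_t$,
\begin{equation}\label{eq:ellj}
x[M_j,I,L]\equiv x[M_j,I,\Gamma_t]\pmod\ell,\qquad x[M_j,I,0]+(\ell-1)\sum_Lx[M_j,I,L]\equiv0\pmod{\ell^2}.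
\end{equation}

\subsection*{The primes $s_i$}
If $i\in I$ the modulus at $(s_i,[M,I,E])$ is $1$. If $i\notin I$, an element of $A$ outside $K_i$ multiplies $Z_i$ by a scalar different from $1$, so $C_{Z_i}(E)$ is $Z_i$ if $E\le K_i$ and $0$ otherwise. The nontrivial congruences are
\begin{equation}\label{eq:s}
x[M,I,E]\equiv x[M,I\cup\{i\},E]\pmod{s_i}\qquad\text{for } i\notin I,\ E\le K_i .
\end{equation}

\subsection*{The prime $p$}
We need $C_{N/M}(E)$. A vector $(y_1,y_2)\in N$ is fixed by $E$ if and only if $E\le J_k$ whenever $y_k\ne0$. So $C_N(E)$ is $N$ if $E\le D$, is $N_k$ if $E\le J_k$ and $E\not\le D$, and is $0$ otherwise. The quotients $N/N_1\cong N_2$ and $N/N_2\cong N_1$ are fixed if $E\le J_2$ and $E\le J_1$, respectively, and have no nonzero fixed vector otherwise. An element $a\in\Gamma_t$ acts on $N/M_j$ as the scalar $\zeta_p^{a_1}$, and $\Gamma_t\cap J_1=D$; so for $E\le\Gamma_t$ the group $C_{N/M_j}(E)$ is $N/M_j$ if $E\le D$ and $0$ otherwise. For $M=0$ and $E\le D$ the sum in Lemma~\ref{lem:coprime}(d) runs over $N$: each of the $p+1$ one-dimensional subspaces contributes $p-1$ terms,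 and $\ell$ of these subspaces lie in the orbit of each $M_j$. The nontrivial congruences are therefore
\begin{align}
&x[0,I,E]+(p-1)\Bigl(x[N_1,I,E]+x[N_2,I,E]+\ell\sum_{j=1}^mx[M_j,I,E]\Bigr)\equiv0 \pmod{p^2}\notag\\
&\hspace{21em}\text{for } E\le D;\label{eq:p1}\\
&x[0,I,E]\equiv x[N_k,I,E]\pmod p\quad\text{for } E\le J_k,\ E\not\le D,\ k=1,2;\label{eq:p2}\\
&x[N_k,I,E]\equiv x[N,I,E]\pmod p\quad\text{for } E\le J_{3-k},\ k=1,2;\label{eq:p3}\\
&x[M_j,I,E]\equiv x[N,I,E]\pmod p\quad\text{for } E\le D.\label{eq:p4}
\end{align}
By Lemma~\ref{lem:cong}, $B(G_t)$ is the set of integer vectors satisfying \eqref{eq:ell}--\eqref{eq:p4}, since primes not dividing $|G_t|$ impose no condition. The classes $[M_j,I,E]$ are joined to classes with $M$ invariant only in \eqref{eq:p1} and \eqref{eq:p4}, and there $E\in\{0,D\}$.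

\section{The Burnside rings are isomorphic}\label{sec:iso}

\begin{proposition}\label{prop:iso}
Let $t,u\in\mathbb F_\ell\setminus\{0,1\}$. There is a bijection $\Phi\colon\mathfrak C(G_t)\to\mathfrak C(G_u)$ that induces a ring isomorphism $B(G_u)\to B(G_t)$, preserves the orders of subgroups and of their normalizers, and sends $G_u/1$ to $G_t/1$.
\end{proposition}

\begin{proof}
The congruences see $\Gamma_t$ only through its set of lines and through the conditions $E\le K_i$ and $E\le D$. So we look at the four lines
\begin{equation}\label{eq:four}
D=\langle(0,0,1)\rangle,\quad \Gamma_t\cap K_1=\langle(t,1,0)\rangle,\quad \Gamma_t\cap K_2=\langle(t,1,-t)\rangle,\quad \Gamma_t\cap K_3=\langle(t,1,-1)\rangle .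
\end{equation}
They are pairwise distinct because $0,-t,-1$ are distinct; this is the only place where $t\ne1$ is used. The same holds for $u$. Hence there is a bijection $\rho$ from the subgroups of $\Gamma_t$ to those of $\Gamma_u$ that preserves orders and satisfies $\rho(D)=D$ and $\rho(\Gamma_t\cap K_i)=\Gamma_u\cap K_i$ for $i=1,2,3$; the remaining $\ell-3$ lines are matched arbitrarily. For $E\le\Gamma_t$ we have $E\le K_i$ if and only if $E\in\{0,\Gamma_t\cap K_i\}$, and $E\le D$ if and only if $E\in\{0,D\}$. Therefore
\begin{equation}\label{eq:rho}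
E\le K_i\iff\rho(E)\le K_i,\qquad E\le D\iff\rho(E)\le D,\qquad E\le D\implies\rho(E)=E .
\end{equation}
Define $\Phi[M,I,E]=[M,I,E]$ for $M$ invariant and $\Phi[M_j,I,E]=[M_j,I,\rho(E)]$. By \eqref{eq:classes} this is a bijection, and it preserves orders.

We claim that replacing each class by its image under $\Phi$ turns the congruence of $G_t$ at $(r,H)$ into the congruence of $G_u$ at $(r,\Phi(H))$, with the same modulus. The congruences \eqref{eq:ell}, \eqref{eq:p2}, \eqref{eq:p3}, and \eqref{eq:s} for $M$ invariant, involve only classes with $M$ invariant and do not depend on $t$. In \eqref{eq:ellj}, $\rho$ sends $0$ to $0$, $\Gamma_t$ to $\Gamma_u$, and the lines of $\Gamma_t$ bijectively to the lines of $\Gamma_u$. In \eqref{eq:s} for $M=M_j$, both classes have the same $E$, and the condition $E\le K_i$ is preserved by \eqref{eq:rho}. In \eqref{eq:p1} and \eqref{eq:p4} we have $E\le D$; by \eqref{eq:rho} this condition is preserved and $\rho(E)=E$. This proves the claim.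

Thus $x\in\mathbb Z^{\mathfrak C(G_u)}$ lies in $B(G_u)$ if and only if $x\circ\Phi$ lies in $B(G_t)$, and the ring isomorphism $x\mapsto x\circ\Phi$ of $\mathbb Z^{\mathfrak C(G_u)}$ onto $\mathbb Z^{\mathfrak C(G_t)}$ restricts to an isomorphism $B(G_u)\to B(G_t)$. Since $\Phi$ preserves all moduli, it preserves $|W(H)|$ and hence the order $|H||W(H)|$ of the normalizer. Finally $\Phi[0,\emptyset,0]=[0,\emptyset,0]$, and $G_t/1$ and $G_u/1$ both have mark $|G_t|=|G_u|$ at the trivial subgroup and $0$ elsewhere.
\end{proof}

\begin{remark}
For $t\ne u$ the bijection $\rho$ is not induced by a linear map. The lines of $\Gamma_t$ other than $D$ are $\langle(t,1,z)\rangle$ with $z\in\mathbb F_\ell$, and a linear isomorphism $\Gamma_t\to\Gamma_u$ that maps $D$ to $D$ acts on the coordinate $z$ by $z\mapsto\alpha z+\beta$. By \eqref{eq:four} it would have to send $0,-1,-t$ to $0,-1,-u$, which forces $\alpha=1$, $\beta=0$ and $t=u$. The parameter $t$ is thus an invariant of the four lines \eqref{eq:four} under linear maps, and the freedom in \eqref{eq:ellj} is what hides it.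
\end{remark}

\section{The table of marks determines $t$}\label{sec:table}

For $t\ne u$ the map $\Phi$ above is not an isomorphism of tables: with $L=\Gamma_t\cap K_1$, the class $[0,\emptyset,L]$ is subconjugate to $[M_1,\emptyset,L]$ but, in $G_u$, not to $[M_1,\emptyset,\rho(L)]$. We must exclude every other bijection as well. The plan is to show that an isomorphism of tables fixes every class $[0,\emptyset,E]$, and that the table singles out $\Gamma_t$ among the planes.

We use the fundamental theorem of projective geometry \cite[Thm.~2.26]{Artin}: a bijection of the set of subspaces of a vector space of finite dimension at least $3$ that preserves inclusion in both directions is induced by a bijective semilinear map, that is, an additive bijection $b$ with $b(\lambda a)=\sigma(\lambda)b(a)$ for a field automorphism $\sigma$. The prime field $\mathbb F_\ell$ has no nontrivial automorphism, so for $A=\mathbb F_\ell^3$ the map $b$ is linear. Dimension $3$ is needed: in dimension $2$ every permutation of the lines preserves inclusion.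

\begin{proposition}\label{prop:table}
Let $t,u\in\mathbb F_\ell^*$. If the tables of marks of $G_t$ and $G_u$ are isomorphic, then $t=u$.
\end{proposition}

\begin{proof}
Let $\psi\colon\mathfrak C(G_t)\to\mathfrak C(G_u)$ be an isomorphism of tables of marks.

\emph{Step 1: $\psi$ preserves subconjugacy, $|K|$ and $|W(K)|$.} By \eqref{eq:mark}, subconjugacy is the nonvanishing of a mark, so $\psi$ preserves it in both directions. The trivial subgroup is the only one subconjugate to all subgroups, so $\psi(1)=1$. Then $\psi$ preserves $\#(G/K)^1=|G:K|$, and hence $|K|$, because $|G_t|=|G_u|$. It also preserves $\#(G/K)^K=|W(K)|$.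

\emph{Step 2: $\psi$ induces a linear map on $A$.} In both groups the classes of $\ell$-subgroups are the $[0,\emptyset,E]$ with $E\le A$, and by Lemma~\ref{lem:coprime}(b) subconjugacy among them is inclusion. By Step 1, $\psi[0,\emptyset,E]=[0,\emptyset,\theta(E)]$ for a bijection $\theta$ of the set of subspaces of $A$ that preserves inclusion in both directions. So $\theta$ is induced by some $b\in GL_3(\mathbb F_\ell)$.

\emph{Step 3: $\theta$ is the identity.} The $r$-part of $|W(E)|$ is the modulus at $(r,[0,\emptyset,E])$. By \eqref{eq:s} and \eqref{eq:p1}, \eqref{eq:p2}, in both groups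
\[
s_i\mid|W(E)|\iff E\le K_i,\qquad p^2\mid|W(E)|\iff E\le D .
\]
So $\theta$ permutes the subspaces of $K_i$ and fixes the largest one, $K_i$; here we use that the primes $s_i$ are distinct. In the same way $\theta(D)=D$. By \eqref{eq:frame}, $b$ fixes the lines $\langle e_1\rangle=K_1\cap K_3$, $\langle e_2\rangle=K_1\cap K_2$ and $\langle e_3\rangle=D$, so it is diagonal. It also fixes $\langle(1,1,-1)\rangle=K_2\cap K_3$, so its diagonal entries are equal. Thus $b$ is scalar.

\emph{Step 4: $\theta(\Gamma_t)=\Gamma_u$.} For a plane $E\le A$ let $\nu_t(E)$ be the number of classes of subgroups of $G_t$ of order $p\ell^2$ to which $E$ is subconjugate. A class of order $p\ell^2$ has the form $[M,\emptyset,E']$ with $|M|=p$ and $E'$ a plane, and by Lemma~\ref{lem:coprime}(b) $E$ is subconjugate to it if and only if $E'=E$. By \eqref{eq:classes} these classes are $[N_1,\emptyset,E]$ and $[N_2,\emptyset,E]$, together with $[M_1,\emptyset,E],\dots,[M_m,\emptyset,E]$ when $E=\Gamma_t$. So $\nu_t(\Gamma_t)=2+m$ and $\nu_t(E)=2$ for $E\ne\Gamma_t$. By Step 1, $\nu_u(\theta(E))=\nu_t(E)$. As $m\ge1$, we get $\theta(\Gamma_t)=\Gamma_u$.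

Steps 3 and 4 give $\Gamma_t=\Gamma_u$. The vector $(t,1,0)$ lies in $\Gamma_u$ only if $t=u$.
\end{proof}

Step 4 uses inclusions that are not normal: $\Gamma_t$ is not normal in $M_j\Gamma_t$, since it acts nontrivially on $M_j$. The labels used in Step 3 cannot simply be dropped. If the factor $Z_3$ is removed from $V$, the identity on $V$ together with $(a_1,a_2,a_3)\mapsto(a_1,tu^{-1}a_2,a_3)$ is an isomorphism between the groups for $t$ and for $u$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Combine Propositions \ref{prop:iso} and~\ref{prop:table}. The hypothesis $\ell\ge5$ serves only to make $\mathbb F_\ell\setminus\{0,1\}$, which has $\ell-2$ elements, contain two distinct elements.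
\end{proof}

\section{The exceptional parameter $t=1$}\label{sec:one}

For $t=1$ the lines $\Gamma_t\cap K_2$ and $\Gamma_t\cap K_3$ in \eqref{eq:four} coincide. The ring detects this coincidence through the relations $\sim_{s_2}$ and $\sim_{s_3}$.

\begin{proposition}\label{prop:one}
If $t\in\mathbb F_\ell\setminus\{0,1\}$, then $B(G_1)\not\cong B(G_t)$.
\end{proposition}

\begin{proof}
Let $t\in\mathbb F_\ell^*$ be arbitrary for the moment. By Lemma~\ref{lem:cong}, $B(G_t)_{(s_i)}$ is defined by the congruences \eqref{eq:s}. Each of them identifies, modulo $s_i$, the coordinates at a pair of classes, and these pairs are disjoint. The indicator vector of a pair, or of a class in no pair, satisfies all the congruences. So the $\sim_{s_i}$-classes are the pairs and the remaining single classes, and $[M,I,E]$ is $s_i$-linked if and only if $E\le K_i$.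

Let $n_t$ be the number of classes of $G_t$ that are both $s_2$-linked and $s_3$-linked. By Lemma~\ref{lem:ghost} it is an invariant of the ring $B(G_t)$. It counts the symbols $[M,I,E]$ with $E\le K_2\cap K_3=\langle f\rangle$. There are $8$ choices of $I$. For each of the four invariant $M$ there are two choices of $E$. For each $M_j$ we need $E\le\Gamma_t\cap\langle f\rangle$, and $f=(1,1,-1)$ lies in $\Gamma_t$ if and only if $t=1$. Hence $n_1=8(8+2m)$, while $n_t=8(8+m)$ for $t\ne1$. These numbers differ since $m\ge1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:family}]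
The statement on tables of marks is Proposition~\ref{prop:table}. If $t,u\ne1$, the rings are isomorphic by Proposition~\ref{prop:iso}. If $t\ne u$ and one of them is $1$, they are not isomorphic by Proposition~\ref{prop:one}. For the last statement take a prime $\ell\ge n+2$, $\ell \geq 3$, and $n$ distinct values of $t$ in $\mathbb F_\ell\setminus\{0,1\}$.
\end{proof}

\section{Groups of squarefree order}\label{sec:squarefree}

When $|G|$ is squarefree, a class of subgroups is determined by its order, and the table of marks reduces to a relation between primes that can be read from the relations $\sim_p$. We use three facts.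

\emph{Burnside's transfer theorem.} If a Sylow $p$-subgroup $P$ of a finite group $H$ satisfies $N_H(P)=C_H(P)$, then $H$ has a normal $p$-complement, that is, a normal subgroup of order prime to $p$ and index a power of $p$.

\emph{Hall's theorem.} Let $H$ be solvable and $S$ a set of primes. A Hall $S$-subgroup is a subgroup whose order involves only primes in $S$ and whose index involves none. Such subgroups exist and any two are conjugate in $H$.

\emph{Dress's theorem} \cite{Dress}. Let $O^p(H)$ be the smallest normal subgroup of $H$ whose quotient is a $p$-group. Then $H\sim_pK$ in $\mathfrak C(G)$ if and only if $O^p(H)$ and $O^p(K)$ are conjugate in $G$.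

Let $|G|$ be squarefree and let $\pi$ be the set of its prime divisors. Then $G$ is solvable: if $P$ has the smallest prime order $p\in\pi$, the index $|N_G(P):C_G(P)|$ divides both $p-1$ and $|G|$ and so equals $1$; thus $G$ has a normal $p$-complement, and we induct. Every subgroup of $G$ is a Hall subgroup. Hence $\mathfrak C(G)$ is identified with the set of subsets $S\subseteq\pi$, where $S$ stands for the class of a subgroup $H_S$ of order $\prod_{q\in S}q$. For $p\in\pi$ put
\[
R_G(p)=\{q\in\pi\setminus\{p\}: H_{\{p,q\}}\text{ has no normal subgroup of order }q\}.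
\]
For $G=S_3$ we have $R_G(3)=\{2\}$ and $R_G(2)=\emptyset$. We write $R(p)$ when the group is clear.

\begin{lemma}\label{lem:R}
Let $|G|$ be squarefree, $p\in\pi$ and $S\subseteq\pi\setminus\{p\}$. The following are equivalent: \textup{(i)} $S\cap R(p)=\emptyset$; \textup{(ii)} $H_{S\cup\{p\}}$ has a normal $p$-complement; \textup{(iii)} $p$ divides $|N_G(H_S)|$; \textup{(iv)} $S\sim_pS\cup\{p\}$. Every $\sim_p$-class is a single subset or a pair $\{S,S\cup\{p\}\}$ as in \textup{(iv)}.
\end{lemma}

\begin{proof}
Put $H=H_{S\cup\{p\}}$.

(ii)$\Rightarrow$(i). Let $q\in S$. A Hall $\{p,q\}$-subgroup of $H$ is conjugate in $G$ to $H_{\{p,q\}}$, and it meets the normal $p$-complement of $H$ in a normal subgroup of order $q$. So $q\notin R(p)$.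

(i)$\Rightarrow$(ii). Suppose that $H$ has no normal $p$-complement, and let $P\le H$ have order $p$. By Burnside's theorem some prime $q$ divides $|N_H(P):C_H(P)|$. This index divides $p-1$, so $q\ne p$ and $q\in S$. Let $Y\le N_H(P)$ have order $q$. Since $|N_H(P)|$ is squarefree, $q$ does not divide $|C_H(P)|$, so $Y$ does not centralize $P$. If $Y$ were normal in $PY$, then $PY=P\times Y$ would be abelian. So $PY$, which is conjugate to $H_{\{p,q\}}$, has a non-normal Sylow $q$-subgroup, and $q\in S\cap R(p)$.

(ii)$\Leftrightarrow$(iii). If $p$ divides $|N_G(H_S)|$, then $H_S$ and an element of order $p$ of its normalizer generate a subgroup of order $p|H_S|$ in which $H_S$ is normal; this subgroup is conjugate to $H$. Conversely, a normal $p$-complement of $H$ is conjugate to $H_S$ and its normalizer contains $H$.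

(ii)$\Leftrightarrow$(iv) and the last claim. For any $T\subseteq\pi$, the index of $O^p(H_T)$ in $H_T$ is $1$ or $p$, and it is $p$ exactly when $p\in T$ and $H_T$ has a normal $p$-complement; in that case $O^p(H_T)$ is conjugate to $H_{T\setminus\{p\}}$. Dress's theorem gives both statements.
\end{proof}

Since $p\notin R(p)$, the lemma shows that for \emph{every} $S\subseteq\pi$
\begin{equation}\label{eq:linked}
S\text{ is $p$-linked}\iff S\cap R(p)=\emptyset,
\end{equation}
and the partner of a $p$-linked set $S$ is the symmetric difference $S\triangle\{p\}$.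

\begin{lemma}\label{lem:marks}
Let $|G|$ be squarefree and $S,T\subseteq\pi$. Then $\#(G/H_T)^{H_S}=0$ if $S\not\subseteq T$, and if $S\subseteq T$ it is the product of the primes $p\in\pi\setminus T$ with $S\cap R_G(p)=\emptyset$.
\end{lemma}

\begin{proof}
If $S\not\subseteq T$, then $|H_S|$ does not divide $|H_T|$. Let $S\subseteq T$ and choose $H_S\le H_T$. If $g^{-1}H_Sg\le H_T$, then $g^{-1}H_Sg=h^{-1}H_Sh$ for some $h\in H_T$ by Hall's theorem in $H_T$, so $g\in N_G(H_S)H_T$; and every such $g$ conjugates $H_S$ into $H_T$. By \eqref{eq:mark},
\[
\#(G/H_T)^{H_S}=\frac{|N_G(H_S)H_T|}{|H_T|}=\frac{|N_G(H_S)|}{|N_{H_T}(H_S)|}.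
\]
By Lemma~\ref{lem:R}, $|N_G(H_S)|$ is $|H_S|$ times the product of the primes $p\in\pi\setminus S$ with $S\cap R_G(p)=\emptyset$. Apply the same to the group $H_T$. For $p\in T$ we have $R_{H_T}(p)=R_G(p)\cap T$, because subgroups of $G$ of order $pq$ are conjugate. So $|N_{H_T}(H_S)|$ is $|H_S|$ times the product of the primes $p\in T\setminus S$ with $S\cap R_G(p)=\emptyset$. Divide.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:squarefree}]
Let $\Phi\colon\mathfrak C(G)\to\mathfrak C(Q)$ be the bijection of Lemma~\ref{lem:ghost}. It preserves every relation $\sim_p$.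

\emph{The orders agree.} Each $\sim_p$-class of $G$ has at most two elements: by Lemma~\ref{lem:R} if $p\in\pi$, and because $O^p(H)=H$ for all $H$ if $p\notin\pi$. So the same holds for $Q$. If $p^k$ divides $|Q|$, then $Q$ has subgroups of orders $1,p,\dots,p^k$, and all of them are $\sim_p$-equivalent, since $O^p$ of a $p$-group is trivial. Hence $k\le1$ and $|Q|$ is squarefree. In each of the two groups, $p$ divides the order if and only if some class is $p$-linked: if $p$ divides the order then $1\sim_pC_p$, and otherwise all $\sim_p$-classes are single. So $|Q|=|G|$, and $\mathfrak C(Q)$ is also identified with the set of subsets of $\pi$.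

\emph{The relations $R$ agree.} By \eqref{eq:linked}, $q\notin R_G(p)$ if and only if $\{q\}$ is $p$-linked, so we need to know $\Phi(\{q\})$. The difficulty is that $\Phi$ need not send $\emptyset$ to $\emptyset$, as the exchange of coordinates for a group of prime order shows. Put $T=\Phi(\emptyset)$. The empty set is $p$-linked in $G$ for every $p\in\pi$, so $T$ is $p$-linked in $Q$, and \eqref{eq:linked} gives $T\cap R_Q(p)=\emptyset$ for every $p\in\pi$. The $\sim_q$-partner of $\emptyset$ is $\{q\}$ and that of $T$ is $T\triangle\{q\}$, so $\Phi(\{q\})=T\triangle\{q\}$. Since $T\cap R_Q(p)=\emptyset$, we have $(T\triangle\{q\})\cap R_Q(p)=\{q\}\cap R_Q(p)$. By \eqref{eq:linked}, for $p,q\in\pi$,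
\[
q\notin R_G(p)\iff\{q\}\text{ is $p$-linked in }G\iff T\triangle\{q\}\text{ is $p$-linked in }Q\iff q\notin R_Q(p).
\]
Thus $R_G(p)=R_Q(p)$ for all $p\in\pi$, and by Lemma~\ref{lem:marks} the map $S\mapsto S$ is an isomorphism of tables of marks.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Artin}
E. Artin, \emph{Geometric Algebra}.

\bibitem{Dress}
A. Dress, \emph{A characterisation of solvable groups}, Math. Z. 110 (1969).

\bibitem{problem}
\emph{On the polynomial parametric family of the sets with the property $D(-1;1)$}, \texttt{http://smm.org.mx/boletin\_anterior/v16/n1.pdf}.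

\end{thebibliography}
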